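# Indifference Graphs, Numerical Monoids, and the Arf Condition

## Five theorems on degrees and order

**Theorem 1.** Let $G$ be the graph whose vertices are the seven real numbers $0,0,1,\tfrac32,2,3,3$ (with multiplicity), two vertices being adjacent when they are at distance at most one, every vertex being adjacent to itself. Then every degree of $G$ lies in the numerical semigroup $\langle 3,5\rangle$, but $|G|=7\notin\langle 3,5\rangle$. Consequently the conjecture "every indifference graph respects every numerical semigroup" is false.

The remaining theorems say how much of the conjecture survives. In them, $S$ is a numerical monoid, $S\ne\{0\}$ unless this case is mentioned, and $m=m(S)=\min(S\setminus\{0\})$. A graph $G$ respects $S$ if the implication "all degrees of $G$ lie in $S$, hence $|G|\in S$" holds for $G$. We say that $S$ is respected if every indifference graph respects $S$. A violation of $S$ of order $n$ is an indifference graph of order $n\notin S$ all of whose degrees lie in $S$. The monoid $S$ is Arf if $x,y,z\in S$ and $z\le\min(x,y)$ imply $x+y-z\in S$.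

**Theorem 2.** Every indifference graph respects every Arf numerical monoid. Equivalently, $|G|$ always lies in the Arf closure of the set of degrees, that is, in the smallest Arf monoid containing the degrees. In particular $k\mathbb N_0$ is respected for every $k\ge1$.

**Theorem 3.** (a) No violation of $S$ has order $\le 2m$. (b) If $u,v,w\in S$, $u\le\min(v,w)$, $g=v+w-u\notin S$ and $g>2m$, then $S$ has a violation of order exactly $g$. (c) Hence if $S$ has no element strictly between $m$ and $2m$, then $S$ is respected if and only if $S$ is Arf.

**Theorem 4.** For coprime $1\le a<b$, the monoid $\langle a,b\rangle$ is respected if and only if $a\le 2$ or $(a,b)=(3,4)$.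

**Theorem 5.** Every indifference graph of order $\le 6$ respects every numerical monoid. For order $7$, the only numerical monoid that fails to be respected is $\langle 3,5\rangle$.

## What the words mean

**Definition (indifference graph).** An indifference graph is an undirected graph whose vertices form a finite multiset of real numbers, and whose edges are the pairs of vertices within distance one of each other. Each vertex carries a loop, and a loop contributes $1$ to the degree. So $\deg(v)$ is the number of vertices, counted with multiplicity and including $v$ itself, within distance one of $v$. The order $|G|$ is the number of vertices, with multiplicity.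

For example, the points $0,1,2$ have degrees $2,3,2$. Only the graph matters: if we replace the threshold $1$ by any other positive number, rescaling the line turns it back into an indifference graph.

**Definition (numerical monoid, numerical semigroup).** A numerical monoid is a subset of $\mathbb N_0=\{0,1,2,\dots\}$ that contains $0$ and is closed under addition. A numerical semigroup is a numerical monoid whose complement in $\mathbb N_0$ is finite; the elements of the complement are its gaps. We write $\langle a,b\rangle=\{xa+yb : x,y\in\mathbb N_0\}$.

For example, $2\mathbb N_0$ is a monoid with infinitely many gaps, while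
$$\langle 3,5\rangle=\{0,3,5,6\}\cup\{8,9,10,\dots\}$$
is a numerical semigroup with gaps $1,2,4,7$. (Indeed $8=3+5$, $9=3\cdot 3$, $10=2\cdot5$, and adding multiples of $3$ gives everything beyond; $1,2,4,7$ are not of the form $3x+5y$.)

The problem comes from "The Indifference Graph Numerical Monoid Conjecture" (https://vadim.sdsu.edu/hp2.pdf). The known result stated there, due to Balof/Pinchasi, is that every indifference graph respects $2\mathbb N_0$: if all degrees are even, the order is even. The conjecture asks for the same with $2\mathbb N_0$ replaced by an arbitrary numerical semigroup.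

The empty graph has order $0\in S$, so it respects everything, and from now on graphs are nonempty. The monoid $\{0\}$ is respected too, because every degree is at least $1$.

**Definition (Arf).** The condition is closure under one kind of signed sum: you may subtract an element $z$ from $x+y$ provided $z$ is at most both of them. We call a triple $u,v,w\in S$ with $u\le\min(v,w)$ and $v+w-u\notin S$ an Arf failure, and $v+w-u$ its value.

Three examples. The monoid $k\mathbb N_0$ is Arf, since $x+y-z\ge 0$ is again a multiple of $k$. The monoid $\langle3,5\rangle$ is not Arf, because $5+5-3=7$ is a gap. The monoid $T=\{0,3\}\cup[5,\infty)$ is Arf: we have $x+y-z\ge\max(x,y)$, so if $x$ or $y$ is at least $5$ then $x+y-z\ge5$ is in $T$; otherwise $x,y,z\in\{0,3\}$, and $x+y-z\in\{0,3,6\}$.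

An intersection of Arf monoids is Arf, because the condition can be checked in each of them, and $\mathbb N_0$ is Arf. So every set of nonnegative integers has a smallest Arf monoid containing it, its Arf closure. The Arf closure of $\{3,5\}$ is $T$: it must contain $0,3,5,6,8,9,10,\dots$ and also $5+5-3=7$, and $T$ is Arf. This explains the word "equivalently" in Theorem 2. If every Arf monoid is respected, then the Arf closure of the degrees is, and it contains all degrees, so it contains $|G|$. Conversely, if all degrees lie in an Arf monoid $S$, then their Arf closure is contained in $S$.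

**Standing notation.** List the vertices as $x_1\le x_2\le\dots\le x_n$ with $n\ge1$. The indices $j$ with $|x_i-x_j|\le1$ are consecutive and include $i$. We write this set as
$$N(i)=\{L(i)+1,\dots,r(i)\},\qquad 0\le L(i)<i\le r(i)\le n,\qquad \deg(x_i)=r(i)-L(i). \tag{1}$$
So a neighborhood is an interval of indices, its length is a degree, and we want to say something about the length $n$ of the whole interval $\{1,\dots,n\}$.

## Small graphs, and parity by counting

If some vertex is adjacent to all the others, then $n$ is itself a degree and there is nothing to prove. If $G$ is disconnected, its components are indifference graphs with the same degrees; if all their orders lie in $S$, so does the sum $n$. So look at connected graphs in which no vertex sees everything. For $n\le3$ there are none: a connected graph on at most two vertices is complete, and for $n=3$ connectedness forces $x_2$ to be adjacent to both $x_1$ and $x_3$. For $n=4$ connectedness gives $r(1)\ge2$ and $L(4)\le2$. If $r(1)\geq L(4)+1$, the vertex with index $r(1)$ is adjacent to both $x_1$ and $x_4$, hence to everything. Otherwise $r(1)=L(4)=2$, and $4=2+2$ is the sum of the degrees of the two end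 vertices. So up to order $4$ the order is always a sum of degrees, and every monoid is respected by these graphs.

The case $S=2\mathbb N_0$ is a count. Let $e$ be the number of non-loop edges. Then $\sum_v\deg(v)=n+2e$, so if all degrees are even, $n$ is even.

This count uses nothing about indifference graphs, and it does not extend to $3\mathbb N_0$. Put a loop at each vertex of a $4$-cycle: all degrees are $3$, but the order is $4$. The count yields $12=4+2\cdot4$ and no contradiction. So Theorem 2, already for $3\mathbb N_0$, must use the interval structure (1).

## Tiling by neighborhoods, and the seven-point graph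

Here is the natural way to use (1). Try to cut $\{1,\dots,n\}$ into disjoint neighborhoods. Start with $N(1)=\{1,\dots,r(1)\}$, look for a neighborhood starting at $r(1)+1$, and continue. If this works, $n$ is a sum of degrees, so $n\in S$ for every monoid $S$ containing the degrees.

The approach stops when no neighborhood starts at the required place. The graph of Theorem 1 is an example, and there the tiling fails for every choice of first tile.

**Proof of Theorem 1.** We have already seen that $\langle3,5\rangle$ is a numerical semigroup with gaps $1,2,4,7$. Index the vertices $0,0,1,\frac32,2,3,3$ by $1,\dots,7$.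

| vertex | indices | vertices within distance one | $N(i)$ | degree |
|---|---|---|---|---|
| $0$ (two copies) | $1,2$ | $0,0,1$ | $\{1,2,3\}$ | $3$ |
| $1$ | $3$ | $0,0,1,\frac32,2$ | $\{1,\dots,5\}$ | $5$ |
| $\frac32$ | $4$ | $1,\frac32,2$ | $\{3,4,5\}$ | $3$ |
| $2$ | $5$ | $1,\frac32,2,3,3$ | $\{3,\dots,7\}$ | $5$ |
| $3$ (two copies) | $6,7$ | $2,3,3$ | $\{5,6,7\}$ | $3$ |

All degrees lie in $\{3,5\}\subset\langle3,5\rangle$, and $7\notin\langle3,5\rangle$. $\blacksquare$

Repeated points are not essential: the distinct points $0,\,0.05,\,0.95,\,1.4,\,1.85,\,2.75,\,2.8$ give the same graph. The distances between consecutive locations in the pattern $\{0,0.05\},0.95,1.4,1.85,\{2.75,2.8\}$ that must be at most one are at most $0.95$ (and $1.85-0.95=0.9$), while $1.4-0.05=1.35$, $2.75-1.4=1.35$, $1.85-0.05=1.8$ and $2.75-0.95=1.8$ exceed one.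

Why does tiling fail in this graph? A tile starting at $1$ ends at $3$ or $5$, and no neighborhood starts at $4$ or $6$. But the neighborhoods still determine the order, if subtraction is allowed:
$$7=5-3+5,\qquad \{1,\dots,5\},\ \{3,4,5\},\ \{3,\dots,7\}. \tag{2}$$
Read on the line of cut points $0,1,\dots,7$, this is a walk: go right from $0$ to $5$, left from $5$ to $2$, right from $2$ to $7$. Each step runs between the two ends of a neighborhood. The three neighborhoods in (2) cover indices $1,2,6,7$ once and $3,4,5$ three times, so each index is covered an odd number of times.

That is the idea: ask for an odd cover in place of a tiling. Odd covers are a question about linear algebra over $\mathbb F_2$, and there the answer is always yes. Moreover, equation (2) shows that the counterexample is the Arf failure $5+5-3=7$ drawn as a graph. Theorem 2 says that without Arf failures nothing can go wrong; Theorem 3(b) says that any Arf failure of value above $2m$ can be drawn in this way.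

## The order as the endpoint of a walk

**Lemma 6.** Let $G$ be an indifference graph of order $n\ge1$. There is a sequence $0=c_0,c_1,\dots,c_\ell=n$ in $\{0,1,\dots,n\}$ such that each $|c_i-c_{i-1}|$ is the degree of some vertex of $G$.

**Step 1: an odd cover exists.** We find a set $X$ of vertices such that every index lies in $N(i)$ for an odd number of $i\in X$. Let $A$ be the adjacency matrix of $G$ over $\mathbb F_2$. It is symmetric with all diagonal entries equal to $1$, because of the loops. The $i$-th row is the indicator vector of $N(i)$, so we want the all-ones vector $\mathbf 1$ to be a sum of rows.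

Recall that over any field the row space of $A$ equals $(\ker A)^\perp$, the space of vectors $f$ with $f^Ty=0$ for all $y\in\ker A$. The inclusion of the row space in $(\ker A)^\perp$ is the definition of $\ker A$, and both spaces have dimension $n-\dim\ker A$. So it suffices to show that $\mathbf 1^Ty=0$ whenever $Ay=0$. In that case
$$0=y^TAy=\sum_i A_{ii}y_i^2+2\sum_{i<j}A_{ij}y_iy_j=\sum_i y_i^2=\sum_i y_i=\mathbf 1^Ty ,$$
because $2=0$ and $y_i^2=y_i$ in $\mathbb F_2$. Hence $\mathbf 1$ lies in the row space, and since the coefficients are in $\mathbb F_2$, there is a set $X$ of vertices whose rows sum to $\mathbf 1$.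

This step has used only symmetry and the loops. The interval structure enters now.

**Step 2: pass from intervals to their ends.** The purpose is to turn the odd cover into a graph on the cut points $0,1,\dots,n$. Define the linear map $\partial:\mathbb F_2^n\to\mathbb F_2^{\{0,\dots,n\}}$ by
$$(\partial f)_c=f_c+f_{c+1}\quad(0\le c\le n),\qquad f_0=f_{n+1}=0 .$$
The vector $\partial f$ records where $f$ changes value. For $p<q$ the indicator of $\{p+1,\dots,q\}$ changes exactly at $p$ and at $q$, so $\partial$ sends it to $e_p+e_q$. In particular $\partial\mathbf 1=e_0+e_n$. Applying $\partial$ to the odd cover gives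
$$\sum_{i\in X}\bigl(e_{L(i)}+e_{r(i)}\bigr)=e_0+e_n. \tag{3}$$

**Step 3: find the walk by a parity argument.** Let $H$ be the multigraph on the nodes $\{0,\dots,n\}$ with one edge $\{L(i),r(i)\}$ for each $i\in X$. There are no loops, as $L(i)<r(i)$. The coefficient of $e_c$ on the left of (3) is the degree of $c$ in $H$, modulo $2$. Hence exactly the two nodes $0$ and $n$ (which differ, as $n\ge1$) have odd degree in $H$. In each component of $H$ the degrees add up to twice the number of edges, so each component contains an even number of odd nodes. Therefore $0$ and $n$ lie in the same component. A path in $H$ from $0$ to $n$ is the required sequence, since the edge $\{L(i),r(i)\}$ has length $r(i)-L(i)=\deg(x_i)$. $\square$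

In the seven-point graph, the pairs $\{L(i),r(i)\}$ are $\{0,3\},\{0,5\},\{2,5\},\{2,7\},\{4,7\}$. Nodes $3$ and $4$ are dead ends, so $0,5,2,7$ is the only path from $0$ to $7$ along these pairs.

## Shortening the walk in an Arf monoid

Lemma 6 makes $n$ a signed sum of degrees. A signed sum alone would not be enough, even in an Arf monoid: in $T=\{0,3\}\cup[5,\infty)$ we have $3-5+3=1\notin T$. The corresponding walk $0,3,-2,1$ leaves the interval $[0,1]$ between its endpoints. Lemma 6 gives more than a signed sum: the walk stays inside $[0,n]$. The proof of Theorem 2 uses exactly this.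

**Proof of Theorem 2.** Let $S$ be Arf and let all degrees of $G$ lie in $S$; then $S\ne\{0\}$. Call a sequence $0=c_0,c_1,\dots,c_\ell=n$ in $\{0,\dots,n\}$ admissible if all step lengths $s_i=|c_i-c_{i-1}|$ lie in $S\setminus\{0\}$. By Lemma 6 there is an admissible sequence, because degrees are positive elements of $S$. Choose one with $\ell$ minimal. Since $n\ge1$, we have $\ell\ge1$. We show $\ell=1$.

**Step 1: the signs alternate and $\ell$ is odd.** This step fixes the shape of the shortest walk. If steps $i$ and $i+1$ had the same sign, we could delete $c_i$: the two steps become one step of length $s_i+s_{i+1}\in S\setminus\{0\}$. The new sequence is admissible and shorter, which is impossible. So the signs alternate. The first step starts at $0$ and stays in $[0,n]$, so it is positive. The last step ends at $n$, so it is positive as well. Hence $\ell$ is odd.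

**Step 2: if $\ell\ge3$, some smallest step is not at an end.** This is where confinement to $[0,n]$ is used. Step 2 of the walk is negative, so $c_2=s_1-s_2\ge0$ gives
$$s_2\le s_1. \tag{4}$$
Step $\ell$ is positive and step $\ell-1$ is negative, so $c_{\ell-1}=n-s_\ell$ and $c_{\ell-2}=n-s_\ell+s_{\ell-1}\le n$, which gives
$$s_{\ell-1}\le s_\ell. \tag{5}$$
If the minimum of $s_1,\dots,s_\ell$ is attained at $1$, then by (4) it is also attained at $2$; if it is attained at $\ell$, then by (5) it is also attained at $\ell-1$. As $\ell\ge3$, we have $1<2<\ell$ and $1<\ell-1<\ell$. So the minimum is attained at some $j$ with $1<j<\ell$, and $s_j\le\min(s_{j-1},s_{j+1})$.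

**Step 3: contract three steps to one.** This contradicts minimality. Steps $j-1,j,j+1$ have signs $\varepsilon,-\varepsilon,\varepsilon$. Deleting $c_{j-1}$ and $c_j$ replaces them by one step from $c_{j-2}$ to $c_{j+1}$ of sign $\varepsilon$ and length $s_{j-1}+s_{j+1}-s_j$. This length is positive, since it is at least $s_{j-1}$, and it lies in $S$ by the Arf condition with $x=s_{j-1}$, $y=s_{j+1}$, $z=s_j$. The remaining points still lie in $[0,n]$. So the new sequence is admissible and shorter, a contradiction.

Hence $\ell=1$ and $n=s_1\in S$. The equivalent form with the Arf closure was explained above. Since $k\mathbb N_0$ is Arf, $k$ divides $|G|$ whenever $k$ divides every degree; $k=2$ is the Balof/Pinchasi case. $\blacksquare$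

## Orders at most $2m$

The next argument needs only the two end vertices. It is the small-case argument for $n=4$ again.

**Proof of Theorem 3(a).** Let all degrees of $G$ lie in $S$ and let $n=|G|\le2m$. We show $n\in S$. Put $a=\deg(x_1)=r(1)$ and $a'=\deg(x_n)=n-L(n)$. Both are positive elements of $S$, so each is at least $m$, and $a+a'\ge2m\ge n$.

If $a+a'=n$, then $n\in S$ by closure under addition. If $a+a'>n$, then $a\ge n-a'+1=L(n)+1$. The vertex $x_a$ is adjacent to $x_1$, because $a=r(1)$, and to $x_n$, because $a\ge L(n)+1$. Hence $x_a-x_1\le1$ and $x_n-x_a\le1$, so $x_a$ is within distance one of every vertex, and $n=\deg(x_a)\in S$. $\blacksquare$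

For example $\langle3,4\rangle=\{0,3,4\}\cup[6,\infty)$ has gaps $1,2,5$, all at most $2m=6$. Thus $\langle3,4\rangle$ has no violation at all, although it is not Arf: $4+4-3=5$. So the hypothesis $g>2m$ in Theorem 3(b) cannot simply be dropped.

## Drawing an Arf failure as a graph

Suppose $g=v+w-u\notin S$ with $u\le\min(v,w)$. By analogy with (2) we want a long left neighborhood of length $v$, a long right neighborhood of length $w$, and a neighborhood of length $u$ that is their overlap. The union then has size $v+w-u=g$. The difficulty is at the ends: $v-u$ vertices at the far left are outside the right neighborhood, their own degrees must lie in $S$ too, and the same happens on the right. So we leave the end degrees $a,a'$ as free parameters.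

**Construction.** Let $t,t',a,a',n$ be integers with
$$0<t<a,\qquad 0<t'<a',\qquad a+a'<n. \tag{6}$$
Take the multiset
$$0^{(t)},\quad 1^{(a-t)},\quad \tfrac32^{\,(n-a-a')},\quad 2^{(a'-t')},\quad 3^{(t')},$$
where exponents are multiplicities. All multiplicities are positive by (6), and they add up to $n$. The point $0$ sees $0$ and $1$. The point $1$ sees everything but $3$. The point $\frac32$ sees $1,\frac32,2$. The point $2$ sees everything but $0$. The point $3$ sees $2$ and $3$. So the degrees at $0,1,\frac32,2,3$ are
$$a,\qquad n-t',\qquad n-t-t',\qquad n-t,\qquad a'. \tag{7}$$

If $n=g$, $t=v-u$ and $t'=w-u$, then $g=u+t+t'$ and the three middle degrees in (7) are $v,u,w$. All that remains is to choose $a,a'\in S$ satisfying (6). The first choice to try is $a=a'=m$, and it works as long as $t,t'<m$. For $\langle3,5\rangle$ and $(u,v,w)=(3,5,5)$ we have $t=t'=2<3$ and $g=7>6$, and the construction returns exactly $0,0,1,\frac32,2,3,3$.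

When $t$ or $t'$ is at least $m$, larger end degrees are needed, and they may not fit. Take $S=\langle3,7\rangle=\{0,3,6,7,9,10\}\cup[12,\infty)$ and $(u,v,w)=(3,7,7)$, so $g=11$ and $t=t'=4$. The smallest elements of $S$ above $4$ are $a=a'=6$, and $6+6=12>11$ violates (6). The remedy is to change the triple without changing $g$: adding $m$ to both $u$ and $v$ leaves $v+w-u$ fixed, increases the overlap $u$, and decreases $t'$. Here $(6,10,7)$ has $t=4$, $t'=1$, and $a=6$, $a'=3$ works, since $9<11$. The construction gives $0^{(4)},1^{(2)},\frac32^{(2)},2^{(2)},3^{(1)}$ with degrees $6,10,6,7,3$, a violation of $\langle3,7\rangle$ of order $11$. The proof shows that one such change always suffices.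

**Proof of Theorem 3(b).** Let $u,v,w\in S$, $u\le\min(v,w)$, $g=v+w-u\notin S$, $g>2m$.

**Step 1: exclude degenerate triples.** We need $u,t,t'>0$ for the construction. Put $t=v-u\ge0$ and $t'=w-u\ge0$, so $g=u+t+t'$. If $u=0$, then $g=v+w\in S$. If $t=0$, then $g=w\in S$; if $t'=0$, then $g=v\in S$. All are impossible, so $u,t,t'>0$, and in particular $u\ge m$.

**Step 2: the case $t,t'<m$.** Here the smallest end degrees suffice. Use the construction with $n=g$ and $a=a'=m$; condition (6) holds because $2m<g$. By (7) the degrees are
$$m,\quad g-t'=v,\quad g-t-t'=u,\quad g-t=w,\quad m,$$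
all in $S$, and the order is $g\notin S$.

**Step 3: the case $\max(t,t')\ge m$; change the triple.** The purpose is to make the overlap at least $2m$. The roles of $v$ and $w$ are symmetric, so let $t'\ge m$. Put
$$(u_1,v_1,w_1)=(u+m,\;v+m,\;w).$$
These are elements of $S$. We have $u_1\le v_1$, and $u_1\le w_1$ because $w-u=t'\ge m$. Also $v_1+w_1-u_1=g$, and $u_1=u+m\ge2m$. The new differences are $t_1=v_1-u_1=t>0$ and $t_1'=w_1-u_1=t'-m\ge0$. If $t_1'=0$, then $g=v_1\in S$, which is impossible; so $t_1'>0$.

**Step 4: choose end degrees that fit.** We must find $a,a'\in S$ with $a>t_1$, $a'>t_1'$ and $a+a'<g$. Let $a$ be the least element of $S$ exceeding $t_1$, and $a'$ the least element of $S$ exceeding $t_1'$. Multiples of $m$ lie in $S$, so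
$$a\le m\bigl(\lfloor t_1/m\rfloor+1\bigr)\le t_1+m .$$
If $a=t_1+m$, then equality holds in the last inequality, so $m\mid t_1$ and $t_1\in S$. But then $g=w_1+t_1\in S$, a contradiction. So $a\le t_1+m-1$. In the same way $a'\le t_1'+m$, and equality would give $t_1'\in S$ and $g=v_1+t_1'\in S$; so $a'\le t_1'+m-1$. Therefore
$$a+a'\le t_1+t_1'+2m-2<t_1+t_1'+u_1=g ,$$
using $u_1\ge2m$. Condition (6) holds for $n=g$ and the parameters $a,a',t_1,t_1'$. By (7) the degrees are
$$a,\quad g-t_1'=v_1,\quad g-t_1-t_1'=u_1,\quad g-t_1=w_1,\quad a',$$
all in $S$, and the order is $g\notin S$. $\blacksquare$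

**Proof of Theorem 3(c).** Let $S$ have no element strictly between $m$ and $2m$. If $S$ is Arf, it is respected by Theorem 2. Conversely, suppose $S$ is not Arf: there are $u\le\min(v,w)$ in $S$ with $g=v+w-u\notin S$. We check that $g>2m$, so that (b) applies. First, $u>0$, since otherwise $g=v+w\in S$. Suppose $g\le2m$. Since $g-v=w-u\ge0$ and $g-w=v-u\ge0$, we get $m\le u\le v,w\le g\le2m$, so by the hypothesis $u,v,w\in\{m,2m\}$. Then $g=v+w-u$ is a nonnegative multiple of $m$ and lies in $S$, a contradiction. So $g>2m$, and by (b) $S$ has a violation. $\blacksquare$

## Monoids generated by two coprime numbers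

**Proof of Theorem 4.** Let $1\le a<b$ be coprime and $S=\langle a,b\rangle$, so $m=a$.

**Step 1: the respected cases.** Each of these follows from Theorem 2 or from Theorem 3(a). If $a=1$, then $S=\mathbb N_0$, and there is nothing to violate. If $a=2$, then $b$ is odd and $S=2\mathbb N_0\cup[b-1,\infty)$. This is Arf: let $z\le\min(x,y)$ in $S$. If $x$ or $y$ is at least $b-1$, then $x+y-z\ge\max(x,y)\ge b-1$ is in $S$. Otherwise $x,y,z<b-1$ are all even, and $x+y-z\ge0$ is even. So Theorem 2 applies. If $(a,b)=(3,4)$, the gaps are $1,2,5$, all at most $2m=6$, and Theorem 3(a) applies.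

**Step 2: set up the failing cases.** Now let $a\ge3$ and $(a,b)\ne(3,4)$. We look for an Arf failure of value above $2a$. Write $b=qa+\rho$ with $0<\rho<a$ and $q\ge1$; here $\rho\ne0$ because $\gcd(a,b)=1$ and $a>1$. Moreover $2\rho\ne a$: otherwise $1=\gcd(a,b)=\gcd(a,\rho)=\rho$ and $a=2$. So one of the next two steps applies. In both we use that $b$ is invertible modulo $a$, so that the residue of $xa+yb$ modulo $a$ determines $y$ modulo $a$.

**Step 3: $q\ge2$, or $q=1$ and $2\rho>a$.** Use the failure with overlap $qa$. Take $u=qa<b=v=w$, so
$$g=2b-qa=qa+2\rho .$$
Then $g>2a$: if $q\ge2$ because $\rho>0$, and if $q=1$ because $2\rho>a$. We claim $g\notin S$. Since $g\equiv2b\pmod a$, an expression $g=xa+yb$ with $x,y\ge0$ would have $y\equiv2\pmod a$. As $a\ge3$, this forces $y\ge2$ and $xa+yb\ge2b>g$, a contradiction. By Theorem 3(b) there is a violation.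

**Step 4: $q=1$ and $2\rho<a$.** Here $a+2\rho<2a$, so the failure of Step 3 is too small, and we use another. First, $a\ge4$, since $a=3$ and $2\rho<3$ give $\rho=1$ and $b=4$. Take $u=b=a+\rho<2a=v=w$, so
$$g=4a-b=3a-\rho>2a .$$
Since $g\equiv-b\pmod a$, an expression $g=xa+yb$ with $x,y\ge0$ would have $y\equiv-1\pmod a$, so $y\ge a-1\ge3$ and $xa+yb\ge3(a+\rho)>3a-\rho=g$. So $g\notin S$, and Theorem 3(b) gives a violation. $\blacksquare$

For $\langle4,5\rangle$, Step 4 gives $u=5$, $v=w=8$, $g=11$, $t=t'=3<4$, and the violation $0^{(3)},1,\frac32^{(3)},2,3^{(3)}$ with degrees $4,8,5,8,4$.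

## Orders six and seven

**Proof of Theorem 5.** The monoid $\{0\}$ has no violation, since every degree is at least $1$. Let $S\ne\{0\}$ and let $G$ be a violation of $S$ of order $n$. By Theorem 3(a), $n\ge2m+1$. Also $m\ne1$, since $m=1$ means $S=\mathbb N_0$.

**Step 1: $m\ne2$.** This rules out orders below $7$. Suppose $m=2$. Then $2\mathbb N_0\subset S$, so $n\notin S$ is odd. No odd $j\le n$ lies in $S$, since otherwise $n=j+2i\in S$ with $i\ge0$. All degrees are at most $n$ and lie in $S$, so all degrees are even. By Theorem 2 for $2\mathbb N_0$, $n$ is even, a contradiction. So $m\ge3$ and $n\ge7$. This proves the first assertion.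

**Step 2: order $7$ determines $S$.** Let $n=7$. Then $2m+1\le7$ gives $m=3$, so $3\in S$ and $1,2\notin S$. Since $G$ is a violation, $7\notin S$; and $4\notin S$, because $3+4=7$. Degrees are between $3$ and $7$, so they lie in $\{3,5,6\}\cap S$. If $5\notin S$, all degrees are multiples of $3$, and Theorem 2 for $3\mathbb N_0$ gives $3\mid7$, a contradiction. So $5\in S$ and $\langle3,5\rangle\subset S$. Since $\langle3,5\rangle$ omits only $1,2,4,7$, and $S$ omits all four, $S=\langle3,5\rangle$. By Theorem 1 this monoid does have a violation of order $7$. $\blacksquare$

## Arf failures of value at most $2m$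

By Theorems 2 and 3(b), every Arf monoid is respected, and no monoid with an Arf failure of value $>2m$ is respected. What is left are the non-Arf monoids all of whose Arf failures have value at most $2m$. Both behaviors occur among them, so Theorems 2 and 3 do not add up to a full classification of the respected semigroups, and these notes contain none.

**Remark 7 (a respected one).** The semigroup $\langle3,4\rangle$ is not Arf, since $4+4-3=5$, but it is respected by Theorem 4.

**Remark 8 (one that is not respected).** Let
$$S=\{0,16,18,23,27,32,34\}\cup[36,\infty),\qquad m=16 .$$

It is closed under addition: a sum of two nonzero elements is at least $32$, the only gaps above $32$ are $33$ and $35$, and neither is a sum of two nonzero elements, since the only such sums below $36$ are $16+16=32$ and $16+18=34$.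

All Arf failures of $S$ have value at most $32$. We must show that $v+w-u$ is never $33$ or $35$ for $u\le\min(v,w)$ in $S$. If $u=0$, then $v+w-u\in S$. If $v$ or $w$ is at least $36$, then $v+w-u\ge36$. Otherwise $u,v,w\in\{16,18,23,27,32,34\}$. The sums $v+w$ are then
$$32,34,36,39,41,43,45,46,48,50,52,54,55,57,59,61,64,66,68,$$
while the numbers $u+33$ and $u+35$ form the set
$$\{49,51,53,56,58,60,62,65,67,69\}.$$
The two lists are disjoint. So Theorem 3(b) says nothing about $S$. The monoid is not Arf, as $18+18-16=20\notin S$, so Theorem 2 says nothing either.

Nevertheless $S$ is not respected. With distance threshold $10$ in place of $1$ (divide all coordinates by $10$ to return to the definition), take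
$$-13^{(4)},\ -9^{(4)},\ -4^{(8)},\ -2,\ 0,\ 2,\ 4^{(8)},\ 9^{(4)},\ 13^{(4)} .$$
The order is $4+4+8+1+1+1+8+4+4=35\notin S$. The multiset is symmetric, so it is enough to compute degrees at the nonnegative points:

- $13$ sees $4,9,13$: degree $8+4+4=16$.
- $9$ sees $0,2,4,9,13$: degree $1+1+8+4+4=18$.
- $4$ sees $-4,-2,0,2,4,9,13$: degree $8+3+8+4+4=27$.
- $2$ sees $-4,-2,0,2,4,9$: degree $8+3+8+4=23$.
- $0$ sees $-9,-4,-2,0,2,4,9$: degree $4+8+3+8+4=27$.

All degrees lie in $S$, so this is a violation of $S$ of order $35$.
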